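\title{A nondentable unit ball with a residual set of norm attaining functionals}

\begin{abstract}
If $X$ is a separable Banach space whose unit ball is not dentable, a theorem of Bourgain and Stegall says that the norm attaining functionals form a set of the first Baire category in $X^*$. We show that separability cannot be omitted. On the space $\ell_\infty^c(\Delta)$ of bounded functions with countable support on a set $\Delta$ of cardinality $\mathfrak c$ we construct an equivalent norm for which every slice of the unit ball has diameter $2$, while the norm attaining functionals contain a dense $G_\delta$ subset of the dual. The construction is in ZFC and rests on the tree of countable transfinite sequences of countable ordinals. In the positive direction, if $X$ admits an equivalent locally uniformly rotund norm, then all norm attaining functionals outside a set of the first category have slices of arbitrarily small diameter, and the conclusion of Bourgain and Stegall holds.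
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with closed unit ball $B_X$ and dual $X^*$. The set of \emph{norm attaining functionals} is
\[
NA(X)=\{f\in X^*:\ f(x)=\|f\|\ \text{for some } x\in X \text{ with } \|x\|=1\}.
\]
A nonzero $f$ belongs to $NA(X)$ exactly when the problem of maximizing $\operatorname{Re}f$ over $B_X$ has a solution. In finite dimension every such problem is solvable by compactness. In infinite dimension one can ask whether the typical problem is solvable, in the sense of Baire category for the norm topology of $X^*$. Recall that a set is \emph{nowhere dense} if its closure has empty interior, \emph{of the first category} if it is a countable union of nowhere dense sets, and \emph{residual} if its complement is of the first category. Baire's theorem says that a nonempty open subset of a complete metric space is not of the first category; in particular, a countable intersection of dense open sets is dense, and no set is both residual and of the first category.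

Without compactness, the natural way to solve a maximization problem is to show that maximizing sequences are Cauchy. The almost maximizing points of $f\in X^*\setminus\{0\}$ form the \emph{slices}
\[
S(f,\alpha)=\{x\in B_X:\ \operatorname{Re}f(x)>\|f\|-\alpha\},\qquad \alpha>0,
\]
which are nonempty and decrease as $\alpha$ decreases. Let $SE(X)$ be the set of all $f\in X^*\setminus\{0\}$ with $\operatorname{diam}S(f,\alpha)\to0$ as $\alpha\to0$. Every $f\in SE(X)$ attains its norm, by completeness of $X$.

The existence of small slices is a geometric property of the ball. A bounded set $M\subset X$ is \emph{dentable} if for every $\varepsilon>0$ there is $x\in M$ with $x\notin\overline{\mathrm{co}}\,(M\setminus U(x,\varepsilon))$, where $U(x,\varepsilon)$ is the open ball of radius $\varepsilon$ centered at $x$ and $\overline{\mathrm{co}}$ is the closed convex hull. For $X\neq\{0\}$, the ball $B_X$ is dentable if and only if it has slices of arbitrarily small diameter (Lemma~\ref{lem:dent}). So if $B_X$ is not dentable, then $SE(X)$ is empty, the argument by Cauchy sequences applies to no functional at all, and one would guess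 that norm attainment becomes exceptional. Two known results support this guess.
\begin{itemize}
\item (Bourgain and Stegall) If $X$ is separable and $B_X$ is not dentable, then $NA(X)$ is of the first category in $X^*$.
\item If $K$ is an infinite compact Hausdorff space, then $NA(C(K))$ is of the first category in $C(K)^*$.
\end{itemize}
The problem that we solve is taken from \cite{source}: \emph{is $NA(X)$ of the first category in $X^*$ for every Banach space $X$, separable or not, whose unit ball is not dentable?} The answer is no, in a strong form. For a set $\Delta$, let $\ell_\infty^c(\Delta)$ be the space of bounded functions $\Delta\to\mathbb K$ with countable support, and let $\mathfrak c=2^{\aleph_0}$.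

\begin{theorem}\label{thm:A}
Let $\Delta$ be a set of cardinality $\mathfrak c$ and let $X=\ell_\infty^c(\Delta)$. There is an equivalent norm $\|\cdot\|$ on $X$, with closed unit ball $B$, such that
\begin{enumerate}
\item[(1)] every slice of $B$ has $\|\cdot\|$-diameter $2$; in particular $B$ is not dentable;
\item[(2)] $NA(X,\|\cdot\|)$ contains a dense $G_\delta$ subset of $X^*$, so it is not of the first category.
\end{enumerate}
\end{theorem}

The proof is in ZFC and is the same for real and complex scalars. It replaces nested slices of small diameter by nested families of vectors, indexed by the cones of a tree. These families are not small, but a decreasing sequence of them has a common member because every countable chain in the tree has an upper bound.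

The phenomenon disappears under a renorming hypothesis. A norm $|\cdot|$ on $X$ is \emph{locally uniformly rotund} (LUR) if $|x_k|\to|x|$ and $|x+x_k|\to2|x|$ imply $x_k\to x$. The norm of a Hilbert space is an example, by the identity $|x-x_k|^2=2|x|^2+2|x_k|^2-|x+x_k|^2$.

\begin{theorem}\label{thm:B}
Let $X\neq\{0\}$ be a Banach space, of any density, that admits an equivalent LUR norm. Then $SE(X)$ is a $G_\delta$ set, $SE(X)\subset NA(X)$, and $NA(X)\setminus SE(X)$ is of the first category. Hence $NA(X)$ is of the first category if and only if $SE(X)$ is nowhere dense. In particular, $NA(X)$ is of the first category if $B_X$ is not dentable.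
\end{theorem}

Here $B_X$, $NA(X)$ and $SE(X)$ refer to the given norm of $X$; the LUR norm is only an auxiliary tool. Theorem~\ref{thm:B} contains the theorem of Bourgain and Stegall, since separable spaces have equivalent LUR norms (Kadets). By Troyanski's renorming theorem it also applies to all weakly compactly generated spaces, that is, to spaces that are the closed linear span of a weakly compact subset. For the space of Theorem~\ref{thm:A} the set $SE(X)$ is empty and $NA(X)$ is residual, so some hypothesis in Theorem~\ref{thm:B} is needed.

Section~\ref{sec:slices} treats slices, two model spaces and the separable case. Sections~\ref{sec:construction}--\ref{sec:residual} prove Theorem~\ref{thm:A}, and Section~\ref{sec:LUR} proves Theorem~\ref{thm:B}.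

\section{Slices, two model spaces and the separable case}\label{sec:slices}

In this section $X\neq\{0\}$ is an arbitrary Banach space. We use two elementary facts.

\begin{itemize}
\item[(R)] \emph{Rotation.} If $f\ne0$, $\|x\|\le1$ and $|f(x)|=\|f\|$, then $\|x\|=1$ and $f(\theta x)=\|f\|$ for some scalar $\theta$ with $|\theta|=1$; so $f\in NA(X)$.
\item[(H)] \emph{Separation.} If $K\subset X$ is nonempty and convex and $\operatorname{dist}(x,K)\ge\tau>0$, then there is $g\in X^*$ with $\|g\|=1$ and $\operatorname{Re}g(x)\ge\sup_K\operatorname{Re}g+\tau$.
\end{itemize}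
For (H), the Hahn--Banach theorem separates $K$ from the open convex set $U(x,\tau)$ by some $g$ of norm one, so that $\sup_K\operatorname{Re}g\le\inf_{U(x,\tau)}\operatorname{Re}g=\operatorname{Re}g(x)-\tau$. In particular (H) applies whenever $K$ is closed and $x\notin K$.

For $\varepsilon>0$ let
\[
O_\varepsilon=\{f\in X^*\setminus\{0\}:\ \operatorname{diam}S(f,\alpha)<\varepsilon \text{ for some }\alpha>0\}.
\]
These sets decrease as $\varepsilon$ decreases, and $SE(X)=\bigcap_{k\ge1}O_{1/k}$ because slices decrease with $\alpha$.

\begin{lemma}\label{lem:dent}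
The ball $B_X$ is dentable if and only if $O_\varepsilon\neq\emptyset$ for every $\varepsilon>0$.
\end{lemma}

\begin{proof}
Let $S=S(f,\alpha)$ have diameter less than $\varepsilon$ and take $x\in S$. Then $S\subset U(x,\varepsilon)$, so $B_X\setminus U(x,\varepsilon)$ is contained in $B_X\setminus S=\{y\in B_X:\operatorname{Re}f(y)\le\|f\|-\alpha\}$. This set is closed and convex and misses $x$, so $x\notin\overline{\mathrm{co}}\,(B_X\setminus U(x,\varepsilon))$.

Conversely, let $B_X$ be dentable, let $0<\varepsilon<1$, and take $x\in B_X$ outside $K=\overline{\mathrm{co}}\,(B_X\setminus U(x,\varepsilon))$. The set $K$ is nonempty, because for a unit vector $y$ the points $y$ and $-y$ are at distance $2>2\varepsilon$ and cannot both lie in $U(x,\varepsilon)$. By (H) there is $g$ with $\|g\|=1$ and $c:=\sup_K\operatorname{Re}g<\operatorname{Re}g(x)\le1$. The slice $S(g,1-c)=\{y\in B_X:\operatorname{Re}g(y)>c\}$ misses $K$, so it lies in $U(x,\varepsilon)$ and has diameter at most $2\varepsilon$. Thus $O_{3\varepsilon}\ne\emptyset$.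
\end{proof}

\begin{lemma}\label{lem:SE}
Each $O_\varepsilon$ is open, so $SE(X)$ is a $G_\delta$ set, and $SE(X)\subset NA(X)$.
\end{lemma}

\begin{proof}
Let $f\in O_\varepsilon$ with $\operatorname{diam}S(f,\alpha)<\varepsilon$; after decreasing $\alpha$ we may assume $\alpha\le\|f\|$. If $\|g-f\|<\alpha/3$, then $g\ne0$, and every $x\in S(g,\alpha/3)$ satisfies
\[
\operatorname{Re}f(x)>\operatorname{Re}g(x)-\tfrac{\alpha}{3}>\|g\|-\tfrac{2\alpha}{3}>\|f\|-\alpha .
\]
So $S(g,\alpha/3)\subset S(f,\alpha)$ and $g\in O_\varepsilon$.

Let $f\in SE(X)$. The sets $\{x\in B_X:\operatorname{Re}f(x)\ge\|f\|-1/k\}$ are nonempty, closed and nested, and their diameters tend to $0$ since the $k$th set lies in $S(f,2/k)$. By Cantor's intersection theorem in the complete space $X$ they have a common point $x$. Then $\operatorname{Re}f(x)=\|f\|$, and $f\in NA(X)$ by (R).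
\end{proof}

Two sequence spaces show the two extreme behaviors. Each contains one half of the proof of Theorem~\ref{thm:A}.

\begin{example}[splitting]\label{ex:c0}
Let $X=c_0$, $X^*=\ell_1$. Every slice $S(f,\alpha)$ has diameter $2$. Indeed, the slice is a nonempty relatively open subset of $B_X$, so it contains a finitely supported $x$. For $n$ large, $n$ is outside the support of $x$ and $|f_n|<\operatorname{Re}f(x)-\|f\|+\alpha$; then $x+e_n$ and $x-e_n$ both lie in the slice, at distance $2$. As to norm attainment, $\sum_nf_nx_n=\sum_n|f_n|$ with $\|x\|_\infty=1$ forces $|x_n|=1$ whenever $f_n\ne0$, so $f$ has finite support. Hence $NA(c_0)$ is contained in a countable union of finite-dimensional subspaces of $\ell_1$ and is of the first category.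
\end{example}

\begin{example}[peaking]\label{ex:l1}
Let $X=\ell_1$, $X^*=\ell_\infty$, so that $\|f\|=\sup_n|f(e_n)|$. Put $\sigma_n(f)=\sup_{m\ne n}|f_m|$, and let $P$ be the open set of all $f$ with $\sigma_n(f)<\|f\|$ for some $n$. Such an $f$ has $|f_n|=\|f\|$, so $P\subset NA(\ell_1)$ by (R). The set $P$ is dense: given $h$ and $r>0$, choose $n$ with $|h_n|>\|h\|-r/2$, write $h_n=\theta|h_n|$ with $|\theta|=1$, and add $r\theta$ to the $n$th coordinate of $h$. The new functional $f$ has $|f_n|>\|h\|+r/2>\sigma_n(f)$.

The price is that $P\subset SE(\ell_1)$. Let $\sigma=\sigma_n(f)<\|f\|$, $f_n=\theta\|f\|$, $x\in S(f,\alpha)$ and $\tau=\sum_{m\neq n}|x_m|\le1-|x_n|$. Then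
\[
\|f\|-\alpha<\|f\|\operatorname{Re}(\theta x_n)+\sigma\tau\le\|f\|(1-\tau)+\sigma\tau .
\]
The outer inequality gives $\tau<\alpha/(\|f\|-\sigma)$, and then the first gives $\operatorname{Re}(\theta x_n)\to1$ uniformly as $\alpha\to0$. Since $|\theta x_n|\le1$, the slices shrink to the point $\overline\theta e_n$.
\end{example}

We now see why a separable space cannot combine the large slices of $c_0$ with the many norm attaining functionals of $\ell_1$. For nonempty $C\subset B_X$ let
\[
F_C=\{f\in X^*:\ \sup\nolimits_C\operatorname{Re}f=\|f\|\}
\]
be the set of functionals whose norm is computed on $C$. If $C$ is small and computes the norm of all functionals near $f_0$, then $f_0$ has a small slice: an almost maximizing point far from $\mathrm{co}\,C$ would allow us to tilt $f_0$ away from $C$.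

\begin{lemma}\label{lem:FC}
Let $\emptyset\ne C\subset B_X$ with $\operatorname{diam}C<\varepsilon$. Then $F_C\setminus O_\varepsilon$ is closed and nowhere dense.
\end{lemma}

\begin{proof}
The functions $f\mapsto\sup_C\operatorname{Re}f$ and $f\mapsto\|f\|$ are $1$-Lipschitz, so $F_C$ is closed, and $F_C\setminus O_\varepsilon$ is closed by Lemma~\ref{lem:SE}. We show that every nonzero interior point $f_0$ of $F_C$ lies in $O_\varepsilon$. This suffices, since a nonempty open subset of $F_C\setminus O_\varepsilon$ would contain such a point.

Choose $r>0$ such that $F_C$ contains all $f$ with $\|f-f_0\|\le r$, and $\tau>0$ with $\operatorname{diam}C+2\tau<\varepsilon$. Put $\alpha=r\tau$. Suppose that some $x\in S(f_0,\alpha)$ has $\operatorname{dist}(x,\mathrm{co}\,C)>\tau$. By (H) there is $g$ with $\|g\|=1$ and $\sup_C\operatorname{Re}g\le\operatorname{Re}g(x)-\tau$. The functional $f=f_0+rg$ lies in $F_C$, but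
\[
\sup\nolimits_C\operatorname{Re}f\le\|f_0\|+r\bigl(\operatorname{Re}g(x)-\tau\bigr)<\operatorname{Re}f_0(x)+\alpha+r\operatorname{Re}g(x)-r\tau=\operatorname{Re}f(x)\le\|f\|,
\]
a contradiction. So every point of $S(f_0,\alpha)$ is within distance $\tau$ of $\mathrm{co}\,C$. We have $\operatorname{diam}\mathrm{co}\,C=\operatorname{diam}C$, because $\|\sum_i\lambda_ix_i-\sum_j\mu_jy_j\|\le\sum_{i,j}\lambda_i\mu_j\|x_i-y_j\|$ for convex combinations. Hence $\operatorname{diam}S(f_0,\alpha)\le\operatorname{diam}C+2\tau<\varepsilon$.
\end{proof}

The separable case follows at once. Let $X$ be separable and $B_X$ not dentable. By Lemma~\ref{lem:dent}, $O_\varepsilon=\emptyset$ for some $\varepsilon>0$. Cover $B_X$ by countably many nonempty subsets $C_n$ of diameter less than $\varepsilon$. A functional that attains its norm at a point of $C_n$ lies in $F_{C_n}$, so $NA(X)\subset\bigcup_nF_{C_n}$, and each $F_{C_n}$ is nowhere dense by Lemma~\ref{lem:FC}. Separability enters only through the countable cover by small sets. Section~\ref{sec:LUR} shows that a much weaker cover suffices; the counterexample must defeat that one too.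

\section{A renorming of $\ell_\infty^c(\Delta)$ built on a tree}\label{sec:construction}

In Example~\ref{ex:l1} the dual norm is a supremum over a family $V$ of vectors, and a small tilt forces all large values onto one member of $V$. A single vector produces small slices. We want instead to force the large values onto a subfamily of $V$, a \emph{cone}, that is still spread out as in Example~\ref{ex:c0}. The cones should have the following properties:
\begin{itemize}
\item[(a)] each cone has a peak functional, larger on the cone than on the rest of $V$;
\item[(b)] near each $v\in V$, in the sense of the value $f(v)$, every functional $f$ is constant on many cones, and two of these contain vectors at distance $2$;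
\item[(c)] two cones that meet are nested, and a countable chain of cones has a common member.
\end{itemize}
Property (b) asks for directions that a given functional does not see. In $c_0$ the coordinates of $f$ are only small; with uncountably many disjointly supported directions, most of them are annihilated exactly. Let $\Delta$ be any set, let $X=\ell_\infty^c(\Delta)$ with the norm $\|\cdot\|_\infty$, and let $B_\infty$ be its closed unit ball. A uniform limit of countably supported functions is countably supported, so $X$ is a closed subspace of $\ell_\infty(\Delta)$, hence a Banach space. We write $\mathbf 1_A$ for the indicator function of $A\subset\Delta$, $\delta_a\in X^*$ for evaluation at $a\in\Delta$, and $\|f\|_\infty^*=\sup_{B_\infty}|f|$.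

\begin{lemma}\label{lem:disjoint}
Let $f\in X^*$ and let $(Y_i)_{i\in I}$ be subsets of $B_\infty$ such that, for $i\neq j$, every element of $Y_i$ has support disjoint from the support of every element of $Y_j$. Then $f$ vanishes on $Y_i$ for all but countably many $i$.
\end{lemma}

\begin{proof}
Let $J$ be the set of $i$ such that $f$ does not vanish on $Y_i$, and choose $y_i\in Y_i$ with $f(y_i)\ne0$ for $i\in J$. Take unimodular scalars $\theta_i$ with $\theta_if(y_i)=|f(y_i)|$. For finite $F\subset J$, disjointness of the supports gives $\sum_{i\in F}\theta_iy_i\in B_\infty$, so $\sum_{i\in F}|f(y_i)|\le\|f\|_\infty^*$. Thus for each $k$ only finitely many $i\in J$ have $|f(y_i)|>1/k$, and $J$ is countable.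
\end{proof}

\subsection*{The tree}

Properties (b) and (c) call for a tree in which every node has uncountably many immediate successors and every countable chain has an upper bound. The vectors will involve the indicator of the set of predecessors of a node, so this set must be countable. Let $\omega_1$ be the first uncountable ordinal, identify each ordinal with the set of smaller ordinals, and let $T$ be the set of all functions $t:\beta\to\omega_1$ with $\beta<\omega_1$. Write $s\sqsubseteq t$ if $t$ extends $s$, that is, if $s$ is the restriction of $t$ to the domain of $s$. The root is the empty function $\emptyset$. For $t:\beta\to\omega_1$ and $\xi<\omega_1$, let $t^{\frown}\xi$ be the extension of $t$ to $\beta+1$ with value $\xi$ at $\beta$. Put $[t]=\{s\in T:s\sqsubseteq t\}$.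

\begin{itemize}
\item[(T1)] $[t]$ is countable and totally ordered, being the set of restrictions of $t:\beta\to\omega_1$ to the ordinals $\gamma\le\beta$. So two nodes with a common extension are comparable.
\item[(T2)] If $\xi\ne\eta$, then $t^{\frown}\xi$ and $t^{\frown}\eta$ have no common extension, since they disagree at the point $\beta$.
\item[(T3)] If $t_1,t_2,\dots$ are pairwise comparable, then $\bigcup_nt_n$ is a function whose domain is the supremum of countably many countable ordinals; so it belongs to $T$, and it extends every $t_n$.
\item[(T4)] $|T|=\mathfrak c$. For each $\beta<\omega_1$ there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ functions $\beta\to\omega_1$, so $|T|\le\aleph_1\cdot\mathfrak c=\mathfrak c$; and there are at least $2^{\aleph_0}$ functions $\omega\to\omega_1$.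
\end{itemize}

The first candidate for $V$ is the family of indicators $\mathbf 1_{[t]}$ in $\ell_\infty^c(T)$. It does not generate an equivalent norm. Let $a_k=\emptyset^{\frown}k$ for $k<\omega$, let $x$ be the indicator of $\{a_k:k<\omega\}$, and let $f_N=\sum_{k<N}\delta_{a_k}$. By (T2), $|f_N(\mathbf 1_{[t]})|\le1$ for all $t$, while $f_N(x)=N$; so $x$ lies in no multiple of the closed absolutely convex hull of the indicators. Taking $B_\infty$ together with the vectors $2\cdot\mathbf 1_{[t]}$ as generators does give an equivalent norm, but on the open set of all $f$ with $\|f\|_\infty^*>2\sup_t|f(\mathbf 1_{[t]})|$, which contains $f_3$, the dual norm is $\|\cdot\|_\infty^*$ and the tree gives no information. Every generator has to sit at a node of a tree. We therefore attach copies of $T$ to every point of $B_\infty$.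

\subsection*{The generators}

Let $D$ be a set of cardinality $\mathfrak c$ and let $\Delta=D\times T$. Then $|\Delta|=\mathfrak c$ by (T4). A bijection between two index sets induces an isometry of the spaces $\ell_\infty^c$, so it suffices to prove Theorem~\ref{thm:A} for this $\Delta$. An element of $X=\ell_\infty^c(\Delta)$ is determined by a countable subset of $\Delta$ and a scalar function on it, so $|X|\le\mathfrak c^{\aleph_0}\cdot\mathfrak c^{\aleph_0}=\mathfrak c$; and $B_\infty$ contains a segment, so $|B_\infty\times\omega_1|=\mathfrak c=|D|$. Composing a bijection $D\to B_\infty\times\omega_1$ with the first projection, we obtain a map $d\mapsto u_d$ from $D$ to $B_\infty$ such that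
\begin{equation}\label{eq:enum}
\{d\in D:u_d=x\}\ \text{ is uncountable for every }x\in B_\infty .
\end{equation}
This enumeration of $B_\infty$ by a set that also indexes the coordinates of $X$ is the reason for the cardinality $\mathfrak c=\mathfrak c^{\aleph_0}$.

Let $T_d=\{d\}\times T$ be the $d$th copy of the tree and $[t]_d=\{d\}\times[t]$. For $(d,t)\in\Delta$ define
\[
v_{d,t}=u_d\,\mathbf 1_{\Delta\setminus T_d}+2\cdot\mathbf 1_{[t]_d}.
\]
So $v_{d,t}$ equals $2$ on the segment $[t]_d$, vanishes on the rest of its own copy $T_d$, and agrees with $u_d$ on all other copies. It belongs to $X$ by (T1). Let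
\[
V=\{v_{d,t}:(d,t)\in\Delta\},\qquad V_{d,t}=\{v_{d,s}:s\sqsupseteq t\};
\]
the sets $V_{d,t}$ are the cones. Since $|u_d|\le1$, the set where $v_{d,s}$ takes the value $2$ is exactly $[s]_d$. Hence $v_{d,s}$ determines $(d,s)$, and
\begin{equation}\label{eq:cone}
v_{d',s}\in V_{d,t}\iff d'=d\text{ and }s\sqsupseteq t .
\end{equation}
The evaluation $\delta_{(d,t)}$ is the peak functional of property (a):
\begin{equation}\label{eq:peak}
v(d,t)=2\ \text{ for }v\in V_{d,t},\qquad |v(d,t)|\le1\ \text{ for }v\in V\setminus V_{d,t}.
\end{equation}
Indeed, let $v=v_{d',s}$. If $d'\ne d$, then $|v(d,t)|=|u_{d'}(d,t)|\le1$. If $d'=d$, then $v(d,t)=2$ when $s\sqsupseteq t$ and $v(d,t)=0$ otherwise. The gap in \eqref{eq:peak} is why the segments carry the value $2$, and why $u_d$ is erased on $T_d$.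

\subsection*{The norm}

Let $B$ be the $\|\cdot\|_\infty$-closure of the absolutely convex hull of $V$, that is, of the set of finite sums $\sum_i\lambda_iv_i$ with $v_i\in V$ and $\sum_i|\lambda_i|\le1$. For $f\in X^*$ put
\[
\Phi(f)=\sup_{v\in V}|f(v)|=\sup_{x\in B}|f(x)|=\sup_{x\in B}\operatorname{Re}f(x).
\]
The second equality holds by the triangle inequality and continuity, the third because $B$ is invariant under unimodular scalars. By \eqref{eq:peak}, $\Phi(\delta_a)=2$ for all $a\in\Delta$.

\begin{lemma}\label{lem:norm}
We have $B_\infty\subset B\subset2B_\infty$. Hence $\|x\|=\inf\{\lambda>0:x\in\lambda B\}$ is an equivalent norm on $X$ with closed unit ball $B$ and dual norm $\Phi$.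
\end{lemma}

\begin{proof}
Since $\|v_{d,t}\|_\infty\le2$, we have $B\subset2B_\infty$. Let $x\in B_\infty$ and $f\in X^*$. The support of $x$ is countable, so it misses $T_d$ for all but countably many $d$. By Lemma~\ref{lem:disjoint}, applied to the singletons $Y_d=\{\mathbf 1_{\{(d,\emptyset)\}}\}$, we have $f(\mathbf 1_{\{(d,\emptyset)\}})=0$ for all but countably many $d$. By \eqref{eq:enum} there is $d$ with $u_d=x$ and both properties. For this $d$,
\[
v_{d,\emptyset}=x+2\cdot\mathbf 1_{\{(d,\emptyset)\}},\qquad f(v_{d,\emptyset})=f(x).
\]
Thus $|f(x)|\le\Phi(f)$ for every $f\in X^*$. If $x\notin B$, then (H) gives $g$ with $\operatorname{Re}g(x)>\sup_B\operatorname{Re}g=\Phi(g)$, a contradiction. So $B_\infty\subset B$.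

The gauge of an absolutely convex set is a seminorm where it is finite, and the two inclusions give $\frac12\|x\|_\infty\le\|x\|\le\|x\|_\infty$. If $\|x\|\le1$, then $\lambda x\in B$ for $0<\lambda<1$, so $x\in B$ because $B$ is closed; the converse is immediate. The dual norm is $\sup_B|f|=\Phi(f)$.
\end{proof}

Countability of supports was used here and in the count that led to \eqref{eq:enum}. From now on $X$ carries the norm $\|\cdot\|$ and $X^*$ the norm $\Phi$, which induces the usual norm topology. The next lemma is the first half of property (b). It uses the uncountable branching of $T$.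

\begin{lemma}\label{lem:constant}
Let $f\in X^*$ and $(d,t)\in\Delta$. For all but countably many $\xi<\omega_1$ we have $f(v)=f(v_{d,t})$ for every $v\in V_{d,t^{\frown}\xi}$.
\end{lemma}

\begin{proof}
If $s\sqsupseteq t^{\frown}\xi$, then $v_{d,s}-v_{d,t}=2\cdot\mathbf 1_{[s]_d\setminus[t]_d}$. Let $w\in[s]\setminus[t]$. By (T1), $w$ is comparable with $t^{\frown}\xi$, and the proper restrictions of $t^{\frown}\xi$ lie in $[t]$; so $w\sqsupseteq t^{\frown}\xi$. By (T2), the sets $Y_\xi=\{\mathbf 1_{[s]_d\setminus[t]_d}:s\sqsupseteq t^{\frown}\xi\}$, $\xi<\omega_1$, satisfy the hypothesis of Lemma~\ref{lem:disjoint}, and $f$ vanishes on all but countably many of them.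
\end{proof}

\section{Every slice of $B$ has diameter $2$}\label{sec:diam}

The argument is that of Example~\ref{ex:c0}: above any node we branch in two directions that the functional does not see.

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Let $f\ne0$ and $\alpha>0$. By definition of $\Phi$ there are $(d,t)\in\Delta$ and a unimodular $\theta$ with $\operatorname{Re}f(\theta v_{d,t})>\Phi(f)-\alpha$. By Lemma~\ref{lem:constant} there are $\xi\ne\eta$ such that $w_1=\theta v_{d,t^{\frown}\xi}$ and $w_2=\theta v_{d,t^{\frown}\eta}$ satisfy $f(w_1)=f(w_2)=f(\theta v_{d,t})$. So $w_1,w_2\in S(f,\alpha)$. With $a=(d,t^{\frown}\xi)$ and $b=(d,t^{\frown}\eta)$ we have $w_1-w_2=2\theta(\mathbf 1_{\{a\}}-\mathbf 1_{\{b\}})$.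

The inequality $\|\cdot\|\ge\frac12\|\cdot\|_\infty$ gives only $\|w_1-w_2\|\ge1$. To obtain $2$ we test with $\varphi=\delta_a-\delta_b$, for which $|\varphi(w_1-w_2)|=4$, and show that $\Phi(\varphi)\le2$. If $d'\ne d$, then $|\varphi(v_{d',s})|=|u_{d'}(a)-u_{d'}(b)|\le2$. If $d'=d$, then $v_{d,s}(a)$ and $v_{d,s}(b)$ belong to $\{0,2\}$, so again $|\varphi(v_{d,s})|\le2$. Therefore $\|w_1-w_2\|\ge4/\Phi(\varphi)\ge2$. As $S(f,\alpha)\subset B$, the slice has diameter exactly $2$. Thus $O_2=\emptyset$, and $B$ is not dentable by Lemma~\ref{lem:dent}.
\end{proof}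

\section{Nested cones and norm attainment}\label{sec:residual}

For $(d,t)\in\Delta$ and $f\in X^*$ we measure $f$ outside and inside the cone $V_{d,t}$ by
\[
\sigma_{d,t}(f)=\sup\{|f(v)|:v\in V\setminus V_{d,t}\},\qquad \mu_{d,t}(f)=\inf\{|f(v)|:v\in V_{d,t}\}.
\]
As in Example~\ref{ex:l1}, the condition $\sigma_{d,t}(f)<\Phi(f)$ says that all large values of $|f|$ on $V$ occur in the cone. It no longer gives norm attainment by itself, since a cone is infinite. We shall find such cones at infinitely many nodes of one branch and pass to the limit node. Two explicit functionals show how this works and what else is needed.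

\begin{example}\label{ex:branch}
Fix $d\in D$. For $n\le\omega$ let $z_n\in T$ be the function with domain $n$ and constant value $0$; so $z_0\sqsubseteq z_1\sqsubseteq\cdots$ and $z_\omega=\bigcup_{n<\omega}z_n$. Put
\[
f_+=\sum_{n=1}^\infty2^{-n}\delta_{(d,z_n)},\qquad f_-=f_+-\tfrac12\,\delta_{(d,z_\omega)} .
\]
If $d'\ne d$, then $|f_+(v_{d',s})|\le1$ and $|f_-(v_{d',s})|\le\frac32$. If $s\not\sqsupseteq z_\omega$, there is a largest $k<\omega$ with $z_k\sqsubseteq s$, and $f_\pm(v_{d,s})=2\sum_{n=1}^k2^{-n}=2-2^{1-k}$. If $s\sqsupseteq z_\omega$, then $f_+(v_{d,s})=2$ and $f_-(v_{d,s})=1$. Hence $\Phi(f_\pm)=2$, and for $1\le n<\omega$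
\[
\sigma_{d,z_n}(f_\pm)\le\max\{\tfrac32,\,2-2^{2-n}\}<2 .
\]
So for both functionals the large values concentrate on the decreasing cones $V_{d,z_n}$. For $f_+$ we also have $\mu_{d,z_n}(f_+)=2-2^{1-n}\to2$. The vector $v_{d,z_\omega}$ lies in all these cones, and $f_+$ attains its norm there. In the tree of finite sequences this vector would be missing and the supremum over $V$ would not be attained; this is the role of (T3). For $f_-$ the supremum over $V$ is not attained even in $T$, because the value drops at the limit node; here $\mu_{d,z_n}(f_-)=1$ for all $n\geq1$.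
\end{example}

So $|f|$ must be almost maximal on the whole cone, since we do not know in advance where in the cone the limit node will be. For $n\ge1$ let $G_n$ be the set of all $f\in X^*$ for which there is $(d,t)\in\Delta$ with
\begin{equation}\label{eq:Gn}
\sigma_{d,t}(f)<\Phi(f)\qquad\text{and}\qquad\mu_{d,t}(f)>\Phi(f)-\tfrac1n .
\end{equation}

\begin{lemma}\label{lem:opendense}
Each $G_n$ is open and dense in $X^*$.
\end{lemma}

\begin{proof}
Since $|f(v)-g(v)|\le\Phi(f-g)$ for $v\in V$, the functions $\Phi$, $\sigma_{d,t}$ and $\mu_{d,t}$ are $1$-Lipschitz. So \eqref{eq:Gn} is an open condition for fixed $(d,t)$, and $G_n$ is a union of open sets.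

For density let $h\in X^*$ and $r>0$. Choose $(d,t')$ with $|h(v_{d,t'})|>\Phi(h)-r/2$ and write $h(v_{d,t'})=\theta|h(v_{d,t'})|$ with $|\theta|=1$. Tilting at $(d,t')$ would not control the values of $h$ inside the cone $V_{d,t'}$, so we first move up one step: by Lemma~\ref{lem:constant} there is $\xi$ such that, with $t=t'^{\frown}\xi$, the functional $h$ is constant on $V_{d,t}$ with value $h(v_{d,t'})$. Put $f=h+r\theta\,\delta_{(d,t)}$, so that $\Phi(f-h)=2r$. By \eqref{eq:peak},
\[
|f(v)|=|h(v_{d,t'})|+2r>\Phi(h)+\tfrac32r\quad(v\in V_{d,t}),\qquad |f(v)|\le\Phi(h)+r\quad(v\in V\setminus V_{d,t}).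
\]
So $|f|$ is constant on $V_{d,t}$, and this constant exceeds $\Phi(h)+r\ge\sigma_{d,t}(f)$. Hence $\mu_{d,t}(f)=\Phi(f)>\sigma_{d,t}(f)$, and $f\in G_n$ for every $n$. As $h$ and $r$ are arbitrary, each $G_n$ is dense.
\end{proof}

\begin{lemma}\label{lem:limit}
$\bigcap_{n\ge1}G_n\subset NA(X,\|\cdot\|)$.
\end{lemma}

\begin{proof}
Let $f\in\bigcap_nG_n$, and let $(d_n,t_n)$ satisfy \eqref{eq:Gn} for $n$. These nodes are chosen independently of one another, and the first condition in \eqref{eq:Gn} is what puts them on one branch. Given $n$ and $m$, there is $v=v_{d',s}\in V$ with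
\[
|f(v)|>\max\{\sigma_{d_n,t_n}(f),\sigma_{d_m,t_m}(f)\},
\]
because the right side is less than $\Phi(f)$. Then $v\in V_{d_n,t_n}\cap V_{d_m,t_m}$, so \eqref{eq:cone} gives $d_n=d'=d_m$ and $s\sqsupseteq t_n$, $s\sqsupseteq t_m$. Thus all $d_n$ equal one $d$, and the $t_n$ are pairwise comparable by (T1). By (T3), $t=\bigcup_nt_n$ is a node of $T$ and $v_{d,t}\in V_{d,t_n}$ for every $n$. The second condition in \eqref{eq:Gn} gives
\[
|f(v_{d,t})|\ge\mu_{d,t_n}(f)>\Phi(f)-\tfrac1n\qquad(n\ge1),
\]
so $|f(v_{d,t})|=\Phi(f)$ with $v_{d,t}\in B$. Finally $\Phi(f)>\sigma_{d,t_1}(f)\ge0$, so $f\ne0$ and $f\in NA(X,\|\cdot\|)$ by (R).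
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
By Lemma~\ref{lem:opendense} and Baire's theorem, $G=\bigcap_nG_n$ is a dense $G_\delta$ subset of $X^*$, and it is residual since each $X^*\setminus G_n$ is closed and nowhere dense. By Lemma~\ref{lem:limit}, $G\subset NA(X,\|\cdot\|)$. So $NA(X,\|\cdot\|)$ is residual, hence not of the first category.
\end{proof}

\section{Spaces with an equivalent LUR norm}\label{sec:LUR}

Let $X\ne\{0\}$ be a Banach space with norm $\|\cdot\|$; all diameters are taken in this norm. A nonseparable ball cannot be covered by countably many sets of arbitrarily small diameter, so the argument at the end of Section~\ref{sec:slices} breaks down. The substitute is a countable cover by pieces that are small only after a cut by a half-space. Given $\varepsilon>0$, we call a sequence $(X_n)$ of subsets of $X$ an \emph{$\varepsilon$-slice cover} if $X=\bigcup_nX_n$ and, for every $n$ and $x\in X_n$, there are $h\in X^*\setminus\{0\}$ and $c\in\mathbb R$ such that the open half-space $H=\{y\in X:\operatorname{Re}h(y)>c\}$ contains $x$ and $\operatorname{diam}(H\cap X_n)<\varepsilon$. Half-spaces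 are the right neighborhoods because adding a small multiple of $h$ to a functional pushes its maximum points into $H$.

\begin{lemma}\label{lem:local}
If $X$ has an $\varepsilon$-slice cover, then $NA(X)\setminus O_\varepsilon$ is of the first category.
\end{lemma}

\begin{proof}
Let $(X_n)$ be such a cover and let $N_n$ be the set of all $f\in X^*$ with $f(x)=\|f\|$ for some $x\in X_n$, $\|x\|=1$. Then $NA(X)=\bigcup_nN_n$, and it suffices to show that each $N_n\setminus O_\varepsilon$ is nowhere dense: every nonempty open $\Omega\subset X^*$ should contain a nonempty open set that misses $N_n\setminus O_\varepsilon$. If $\Omega\cap N_n=\emptyset$, then $\Omega$ itself will do.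

Otherwise let $f\in\Omega\cap N_n$ with $f(x)=\|f\|$, $x\in X_n$, $\|x\|=1$. Take $h$, $c$, $H$ for this $x$, and put $\eta=\operatorname{Re}h(x)-c>0$ and $C=H\cap X_n\cap B_X$. Then $x\in C$ and $\operatorname{diam}C<\varepsilon$. Choose $r>0$ with $f'=f+rh\in\Omega$, and then $\rho>0$ with $2\rho<r\eta$ such that the open ball $W$ of center $f'$ and radius $\rho$ lies in $\Omega$.

We claim that $W\cap N_n\subset F_C$. Let $g\in W\cap N_n$ with $g(y)=\|g\|$, $y\in X_n$, $\|y\|=1$. Since $\operatorname{Re}g(y)\ge\operatorname{Re}g(x)$ and $\|g-f'\|<\rho$, we have $\operatorname{Re}f'(y)\ge\operatorname{Re}f'(x)-2\rho$, that is,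
\[
\operatorname{Re}f(y)+r\operatorname{Re}h(y)\ge\|f\|+r\operatorname{Re}h(x)-2\rho .
\]
As $\operatorname{Re}f(y)\le\|f\|$, it follows that $r\operatorname{Re}h(y)\ge r\operatorname{Re}h(x)-2\rho>r\operatorname{Re}h(x)-r\eta=rc$. So $y\in C$, and $\sup_C\operatorname{Re}g=\|g\|$. This proves the claim.

By Lemma~\ref{lem:FC}, $E=F_C\setminus O_\varepsilon$ is closed and nowhere dense, so $W\setminus E$ is a nonempty open subset of $\Omega$. By the claim it misses $N_n\setminus O_\varepsilon$.
\end{proof}

The LUR norm is used only to produce these covers. Around each $x$ it provides a small cap: the part of a slightly larger $|\cdot|$-ball cut off by a supporting functional at $x$. The pieces $X_n$ are then chosen so that all points of one piece have almost the same LUR norm, at a precision that suits every point of the piece.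

\begin{lemma}\label{lem:cover}
If $X$ admits an equivalent LUR norm, then $X$ has an $\varepsilon$-slice cover for every $\varepsilon>0$.
\end{lemma}

\begin{proof}
Let $|\cdot|$ be an equivalent LUR norm, and denote its dual norm by $|\cdot|$ as well. For $x\in X$ the Hahn--Banach theorem gives $h_x\in X^*$ with $|h_x|=1$ and $h_x(x)=|x|$; for $x=0$ any functional with $|h_x|=1$ will do. We claim that there is $\kappa(x)>0$ such that
\begin{equation}\label{eq:cap}
|y|\le|x|+\kappa(x)\ \text{ and }\ \operatorname{Re}h_x(y)>|x|-\kappa(x)\ \text{ imply }\ \|y-x\|<\varepsilon/3 .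
\end{equation}
Otherwise there are $y_k$ with $\|y_k-x\|\ge\varepsilon/3$, $|y_k|\le|x|+1/k$ and $\operatorname{Re}h_x(y_k)>|x|-1/k$. Then
\[
|x|-\tfrac1k<\operatorname{Re}h_x(y_k)\le|y_k|\le|x|+\tfrac1k,\qquad 2|x|-\tfrac1k<\operatorname{Re}h_x(x+y_k)\le|x+y_k|\le2|x|+\tfrac1k .
\]
So $|y_k|\to|x|$ and $|x+y_k|\to2|x|$, and the LUR property gives $y_k\to x$, a contradiction.

For integers $m\ge1$ and rational $q$ let
\[
X_{m,q}=\{x\in X:\ \kappa(x)>1/m,\ \ q\le|x|<q+1/m\}.
\]
These countably many sets cover $X$: given $x$, take $m$ with $1/m<\kappa(x)$ and a rational $q$ with $|x|-1/m<q\le|x|$. Let $x\in X_{m,q}$ and $H=\{y:\operatorname{Re}h_x(y)>|x|-\kappa(x)\}$, which contains $x$. Every $y\in X_{m,q}$ satisfies $|y|<q+1/m\le|x|+1/m<|x|+\kappa(x)$. So \eqref{eq:cap} applies to every $y\in H\cap X_{m,q}$, and $\operatorname{diam}(H\cap X_{m,q})\le2\varepsilon/3<\varepsilon$.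
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:SE}, $SE(X)$ is a $G_\delta$ set contained in $NA(X)$. By Lemmas~\ref{lem:local} and~\ref{lem:cover},
\[
NA(X)\setminus SE(X)=\bigcup_{k\ge1}\bigl(NA(X)\setminus O_{1/k}\bigr)
\]
is of the first category.

If $SE(X)$ is nowhere dense, then $NA(X)=SE(X)\cup(NA(X)\setminus SE(X))$ is of the first category. Conversely, let $NA(X)$ be of the first category; then so is its subset $SE(X)$. Suppose that $SE(X)$ is not nowhere dense, so that its closure contains a nonempty open set $\Omega$. Each open set $O_{1/k}\supset SE(X)$ meets every nonempty open subset of $\Omega$, so $\Omega\setminus O_{1/k}$ is nowhere dense. Then $\Omega\subset SE(X)\cup\bigcup_k(\Omega\setminus O_{1/k})$ is of the first category, contrary to Baire's theorem.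

Finally, if $B_X$ is not dentable, then $O_\varepsilon=\emptyset$ for some $\varepsilon>0$ by Lemma~\ref{lem:dent}. So $SE(X)=\emptyset$, and $NA(X)=NA(X)\setminus SE(X)$ is of the first category.
\end{proof}

\begin{remark}\label{rem:noLUR}
For $|\Delta|=\mathfrak c$, the space $\ell_\infty^c(\Delta)$ has no equivalent LUR norm. Such a norm would also be equivalent to the norm $\|\cdot\|$ of Theorem~\ref{thm:A}, whose unit ball is not dentable, and Theorem~\ref{thm:B} would make $NA(X,\|\cdot\|)$ a set of the first category, contrary to Theorem~\ref{thm:A}(2). More precisely, $O_2=\emptyset$ for this norm, so by Lemma~\ref{lem:local} the space $(X,\|\cdot\|)$ does not even have a $2$-slice cover.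
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Functions attaining the supremum and isomorphic properties of a Banach space},
\texttt{https://koreascience.kr/article/JAKO200411922194498.pdf}.

\end{thebibliography}
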